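\title{An $O(\sqrt[4]{kn})$-approximation for minimum interference in $k$-connected wireless networks in the plane}

\begin{abstract}
Each of $n$ points in the plane receives a transmission radius; two points are joined when each lies within the radius of the other, and the interference at a point is the number of other points whose disk covers it. We give a deterministic polynomial-time algorithm which, for every point set and every $1\le k<n$, builds a $k$-connected network whose maximum interference is within a factor $O(\min\{\sqrt[4]{kn},\sqrt{n/k}\})$ of the optimum. We also show that interference $O(\sqrt{kn})$ can always be reached in polynomial time, which matches the known worst-case lower bound, and we give a randomized algorithm with ratio $O(k^{4/5}n^{1/5}(\ln n)^{4/5}+k\ln^2 n)$. The proof reduces the problem to finding a network of low interference together with a small set of roots that no $k-1$ nodes can cut off from the rest. Such a pair is obtained by rounding one of two linear programs, depending on the size of the optimum.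
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $P$ be a set of $n$ points in $\mathbb R^2$, called \emph{nodes}. A \emph{network} on $P$ is given by a radius $r(p)\ge 0$ for each node $p$; its graph joins $p$ and $q$ if and only if $|pq|\le\min\{r(p),r(q)\}$. This is the symmetric model. A node $p$ \emph{covers} a node $q\ne p$ if $|pq|\le r(p)$. The \emph{interference} $I(q)$ is the number of nodes that cover $q$, and the maximum interference of a network $G$ is $I(G)=\max_{q\in P}I(q)$. A network is \emph{$k$-connected} if it remains connected after the removal of any $k-1$ nodes. For $1\le k<n$ let $\mathrm{OPT}_k(P)$ be the minimum of $I(G)$ over all $k$-connected networks $G$ on $P$. The complete network is $k$-connected, so $\mathrm{OPT}_k(P)\le n-1$.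

An edge needs the consent of both endpoints, while covering is one-sided: an edge $pq$ makes $p$ and $q$ cover every node in two disks of radius $|pq|$. Small cases show how much depends on the point set and on the network. For the points $1,2,\dots,n$ on a line, give every node radius $k$. After $k-1$ nodes are removed, consecutive survivors are at distance at most $k$, so the network is $k$-connected, and its interference is at most $2k$. This is optimal up to the factor $2$, because $\mathrm{OPT}_k(P)\ge k$ for every $P$ (Lemma~\ref{lem:basic}). For the points $2,4,\dots,2^n$ and $k=1$, join consecutive points. Then $2^i$ needs radius $2^i$ for $i<n$, so the leftmost point is covered by $n-2$ nodes, whereas Theorem~\ref{thm:worst} below gives a connected network of interference $O(\sqrt n)$.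

An \emph{$\alpha$-approximation algorithm} takes $P$ and $k$ as input, runs in polynomial time, and outputs a $k$-connected network $G$ with $I(G)\le\alpha\cdot\mathrm{OPT}_k(P)$. The question answered here is the following.

\medskip
\noindent\emph{Is there an absolute constant $C$ and a $C\sqrt[4]{kn}$-approximation algorithm that works for all $n$, all $1<k<n$ and all sets $P$ of $n$ points in the plane?}
\medskip

The question is posed as an open problem in \cite{thesis}, where an $O(\sqrt[4]{kn})$-approximation is proposed in one dimension only, and subject to an unproved conjecture about a lower bound on interference. The following results are known. For every $n$ and $1\le k<n$ there is a set $P$ of $n$ points, already on a line, with $\mathrm{OPT}_k(P)\in\Omega(\sqrt{kn})$. In the plane, a $k$-connected network of interference $O(\min\{k\sqrt n,k\log\lambda\})$ can be built in polynomial time, where $\lambda$ is the ratio of the longest to the shortest distance in $P$. For $k=1$ and points on a line, von Rickenbach et al.\ gave a polynomial-time algorithm with interference $O(n^{1/4}\cdot\mathrm{OPT}_1(P))$.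

\subsection{Results}

The answer is yes, also for $k=1$. Points on a line are a special case.

\begin{theorem}\label{thm:main}
There are an absolute constant $C$ and a deterministic polynomial-time algorithm which, given $P\subset\mathbb R^2$ with $|P|=n$ and $1\le k<n$, outputs a $k$-connected network $G$ with
\[
I(G)\le C\min\{\sqrt[4]{kn},\sqrt{n/k}\}\cdot\mathrm{OPT}_k(P).
\]
\end{theorem}

\begin{theorem}\label{thm:worst}
In the plane, a $k$-connected network with interference $O(\sqrt{kn})$ can always be built in polynomial time. Hence, with the known lower bound, $\max_{|P|=n}\mathrm{OPT}_k(P)=\Theta(\sqrt{kn})$.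
\end{theorem}

\begin{theorem}\label{thm:random}
There is a randomized polynomial-time algorithm that always outputs a $k$-connected network and, with probability at least $1-1/n$, achieves the ratio $O\big(k^{4/5}n^{1/5}(\ln n)^{4/5}+k\ln^2 n\big)$.
\end{theorem}

In Theorem~\ref{thm:main} the fourth root is the smaller term exactly when $k^3\le n$. Theorem~\ref{thm:random} is a supplement, not used for Theorem~\ref{thm:main}. It gives the better ratio when $k\le n^{\gamma}$ for a fixed $\gamma<1/11$ and $n$ is large, since $k^{4/5}n^{1/5}/(kn)^{1/4}=(k^{11}/n)^{1/20}$.

\subsection{Why a fourth root, and the plan of the proof}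

Write $\Lambda=\sqrt[4]{kn}$ and $\Delta=\mathrm{OPT}_k(P)$. Theorem~\ref{thm:worst} gives interference $O(\Lambda^2)$ without looking at the optimum, that is, ratio $O(\Lambda^2/\Delta)$. At the other end, the edges of an optimal network, each charged separately for the nodes that its two disks cover, charge every node at most $\Delta^2$ (Lemma~\ref{lem:pairs}). One may therefore hope for an algorithm with interference $O(\Delta^2)$, that is, ratio $O(\Delta)$. The smaller of $\Lambda^2/\Delta$ and $\Delta$ is at most their geometric mean $\Lambda$. This is the guess behind the exponent $1/4$.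

The difficulty is that we do not reach $O(\Delta^2)$. Sampling edges from a fractional solution gives $O(k\Delta^2\ln n)$ (Section~\ref{sec:random}), and the factor $k\ln n$ cannot be afforded; for $\Delta$ just below $\Lambda$ not even $\ln n$ can. We aim at $O(\Lambda\Delta)$ directly. Section~\ref{sec:geom} contains all the geometry. It provides a cheap starting network and a construction with hubs that attaches $m$ chosen nodes, the roots, at a cost of $O(\sqrt{km})$. What remains is to repair the starting network until no $k-1$ nodes separate any part of it from the roots, with few roots and little added interference. Section~\ref{sec:k1} carries this out for $k=1$, where the two repair mechanisms are already visible. Section~\ref{sec:tight} describes the sets that must be repaired for general $k$. Section~\ref{sec:centers} repairs them by enlarging the radii of single nodes, which works when $\Lambda n^{-0.01}\le\Delta<\Lambda$, and Section~\ref{sec:pairs} by adding edges, which works when $\Delta<\Lambda n^{-0.01}$. Sections~\ref{sec:main} and~\ref{sec:random} prove Theorems~\ref{thm:main} and~\ref{thm:random}.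

\section{Preliminaries}\label{sec:prelim}

\subsection{Conventions}

Points are distinct and have rational coordinates. We assume $n\ge3$; for $n=2$ the complete network is the only connected one. The letter $C$ denotes absolute constants that may change from line to line. Distances enter the algorithms only through comparisons, which are comparisons of rational squared distances, so all linear programs below have rational data of polynomial size. Integer parameters such as $\lceil\Lambda\Delta\rceil$ are computed exactly by comparing integer powers; for instance $\lceil\Lambda n^{-0.03}\rceil$ is the least integer $M$ with $M^{100}n^3\ge(kn)^{25}$.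

For a network $F$ and $A\subset P$, let $N_F(A)$ be the set of nodes outside $A$ that are adjacent to a node of $A$, and let $A^+=A\cup N_F(A)$. Raising radii only adds edges, so it only enlarges $N_F(A)$.

We fix an optimal network $G$, with radii $r^*$. Lowering $r^*(v)$ to the largest distance $|vw|\le r^*(v)$ with $w\neq v$ changes neither edges nor covering, so we assume $r^*(v)\in\{|vw|:w\ne v\}$. We also fix an arbitrary set $Z\subset P$ with $|Z|=k$. The algorithms try every integer $\Delta\in\{1,\dots,n-1\}$ as a guess for the optimum and return the best $k$-connected network found, so interference has to be estimated only for $\Delta=\mathrm{OPT}_k(P)$.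

\subsection{Boundaries, Menger's theorem and flows}

For a digraph $D$ and a set $X$ of its vertices, let $\partial X$ be the set of out-neighbors of $X$ that lie outside $X$, and $X^+=X\cup\partial X$. A network $F$ is the case in which every edge is directed both ways, and then $\partial A=N_F(A)$. We have $(X\cup X')^+=X^+\cup X'^+$ and $(X\cap X')^+\subset X^+\cap X'^+$. Therefore $|(X\cap X')^+|+|(X\cup X')^+|\le|X^+|+|X'^+|$, and subtracting $|X\cap X'|+|X\cup X'|=|X|+|X'|$ gives submodularity:
\begin{equation}\label{eq:submod}
|\partial(X\cap X')|+|\partial(X\cup X')|\le|\partial X|+|\partial X'|,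
\end{equation}
with equality only if $(X\cap X')^+=X^+\cap X'^+$. Consequently, in a family of sets closed under $\cap$ and $\cup$, the members that minimize $|\partial X|$ are again closed under $\cap$ and $\cup$: the left side of \eqref{eq:submod} is at least twice the minimum and the right side equals twice the minimum. In particular there is a smallest minimizer, contained in all others.

A \emph{fan} from a vertex $v$ to a set $T\not\ni v$ is a family of paths from $v$ to distinct elements of $T$ that pairwise share only $v$.

\begin{lemma}[Menger's theorem in fan form]\label{lem:menger}
Let $D$ be a digraph, $v$ a vertex and $T\not\ni v$ a set of vertices. The maximum number of paths in a fan from $v$ to $T$ equals the minimum of $|\partial X|$ over all $X\ni v$ with $X\cap T=\emptyset$.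
\end{lemma}

\begin{proof}
Add a vertex $\mathsf t$ with an arc from each element of $T$. By the vertex form of Menger's theorem for $v$ and $\mathsf t$, the maximum equals the minimum size of a set $S\not\ni v$ that meets all paths from $v$ to $T$, elements of $T$ being allowed in $S$. Each $\partial X$ is such a set, since a path from $v$ to $T$ has to leave $X$. Conversely, given $S$, the set $X$ of vertices reachable from $v$ in $D-S$ avoids $T$ and has $\partial X\subset S$.
\end{proof}

\begin{lemma}\label{lem:basic}
Let $G$ be a $k$-connected network on $n>k$ nodes.
\begin{enumerate}
\item[(a)] $G-S$ is connected whenever $|S|\le k-1$.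
\item[(b)] $k\le\deg_G(q)\le I(q)$ for every node $q$.
\item[(c)] If $v\notin T$ and $|T|\ge k$, there is a fan of $k$ paths in $G$ from $v$ to $T$ whose interior vertices lie outside $T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $G-S$ is disconnected and $|S|<k-1$. Keep one node in each of two components and enlarge $S$ to size $k-1$ by other nodes, which is possible since $n-2\ge k-1$. The two kept nodes remain separated, contrary to $k$-connectivity.

(b) If $\deg_G(q)\le k-1$, removing the neighbors of $q$ isolates $q$ from the at least $n-k\ge1$ other remaining nodes, contrary to (a). Each neighbor of $q$ covers $q$.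

(c) Let $X\ni v$ avoid $T$. If $|N_G(X)|\le k-1$, some node of $T$ lies outside $X\cup N_G(X)$, and removing $N_G(X)$ separates it from $v$, contrary to (a). So Lemma~\ref{lem:menger} gives $k$ paths; cut each at its first vertex in $T$.
\end{proof}

For the optimal network, (b) reads $k\le\deg_G(q)\le\Delta$, and both inequalities are used throughout.

We use the standard facts on flows in a digraph with capacities. The maximum value of a flow from $\mathsf s$ to $\mathsf t$ equals the minimum capacity of a cut, that is, of the arcs leaving a set $X\ni\mathsf s$ with $\mathsf t\notin X$. Among the minimum cuts there is a smallest one, the set of nodes reachable from $\mathsf s$ in the residual graph of a maximum flow. A flow is a sum of polynomially many weighted simple paths from $\mathsf s$ to $\mathsf t$ and cycles. All of this is computable in polynomial time. Finally, there is the \emph{outflow bound}: if a flow leaves $v$ with value $\phi$ and is conserved at all nodes of a set $A\ni v$ other than $v$, then the arcs leaving $A$ carry total flow at least $\phi$. This follows by summing the conservation equations over $A$.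

\subsection{Tail bound and potentials}

\begin{lemma}[Chernoff]\label{lem:chernoff}
If $X$ is a sum of independent random variables with values in $[0,1]$ and $a\ge6\,\mathbb EX$, then $\Pr[X\ge a]\le2^{-a}$.
\end{lemma}

\begin{proof}
By convexity $e^{y}\le1+(e-1)y$ on $[0,1]$, so $\mathbb Ee^X\le\exp((e-1)\mathbb EX)$. By Markov's inequality $\Pr[X\ge a]\le\exp\big(\frac{e-1}6a-a\big)\le2^{-a}$, because $1-\frac{e-1}6>0.71>\ln2$.
\end{proof}

The deterministic algorithms replace random choices by choices that keep a potential small. Potentials involve exponentials and cannot be evaluated exactly; the next lemma bounds the loss.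

\begin{lemma}[Potentials]\label{lem:potential}
Suppose that at most $T$ successive choices are made, with $T$ polynomial, each among polynomially many candidates. Let $\Phi>0$ be a function of the choices made so far which is a sum of polynomially many terms $\varrho\, e^{x}$, with $\varrho\ge0$ rational and $|x|$ polynomially bounded and computable to any polynomial number of bits. If at each step some candidate does not increase $\Phi$, then the choices can be made in polynomial time so that $\Phi$ never exceeds $e$ times its initial value.
\end{lemma}

\begin{proof}
For each candidate compute $\tilde\Phi$ with $\Phi\le\tilde\Phi\le(1+\frac1T)\Phi$ and take the candidate that minimizes $\tilde\Phi$. Its value of $\Phi$ is at most the value of $\tilde\Phi$ at a candidate that does not increase $\Phi$, hence at most $1+\frac1T$ times the previous value. Finally $(1+\frac1T)^T\le e$.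
\end{proof}

\section{Geometric tools}\label{sec:geom}

The plane enters the proof only through Lemmas~\ref{lem:cones} and~\ref{lem:nets}.

\subsection{Disks with few points}

\begin{lemma}[Cones]\label{lem:cones}
Let $S\subset P$ have radii $s(v)$, $v\in S$. If each open disk of radius $s(v)$ around $v$ contains at most $m$ points of $S$, including $v$, then every $q\in P$ satisfies $|vq|\le s(v)$ for at most $6m$ points $v\in S\setminus\{q\}$.
\end{lemma}

\begin{proof}
Split the plane around $q$ into six half-open cones of angle $60^\circ$. Let $v_1,\dots,v_t$ be the covering points in one cone, with $v_t$ farthest from $q$. For $i<t$ put $a=|qv_i|\le b=|qv_t|$. The angle at $q$ is less than $60^\circ$, so the law of cosines gives $|v_iv_t|^2<a^2+b^2-ab\le b^2\le s(v_t)^2$. Thus $v_1,\dots,v_t$ all lie in the open disk of radius $s(v_t)$ around $v_t$, and $t\le m$.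
\end{proof}

The lemma says that a node may reach its $K$ nearest neighbors at a global price of $O(K)$. Fix $1\le K\le n-1$, let $\rho_v$ be the distance from $v$ to its $K$-th nearest other node, and let $F_0$ be the network with radii $\rho_v$, the \emph{$K$-nearest network}. The open disk of radius $\rho_v$ around $v$ contains at most $K$ nodes including $v$, so
\begin{equation}\label{eq:F0}
I(F_0)\le6K.
\end{equation}
A \emph{long pair} is a pair of nodes that is not an edge of $F_0$. A node $v$ is \emph{loud} if $r^*(v)>\rho_v$, and $Q$ is the set of loud nodes. The algorithm does not know $Q$, but $Q$ measures how far $G$ is from being contained in $F_0$.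

\begin{lemma}\label{lem:loud}
Let $\Delta=\mathrm{OPT}_k(P)$. Then $|Q|\le n\Delta/K$. Every edge of $G$ between two nodes outside $Q$ is an edge of $F_0$, and at most $n\Delta^2/K$ edges of $G$ are long pairs.
\end{lemma}

\begin{proof}
Each loud node covers at least $K$ nodes in $G$, and the number of pairs $(v,q)$ with $v$ covering $q$ is $\sum_qI(q)\le n\Delta$. If $u,w\notin Q$ are adjacent in $G$, then $|uw|\le\min(r^*(u),r^*(w))\le\min(\rho_u,\rho_w)$. So a long edge of $G$ has an endpoint in $Q$, and degrees in $G$ are at most $\Delta$.
\end{proof}

\emph{Buying a pair} $f=uw$ means raising $r(u)$ and $r(w)$ to at least $|uw|$, which makes $uw$ an edge. Its price at a node $q$ is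
\[
\mathrm{cov}_f(q)=[\,q\ne u,\ |uq|\le|uw|\,]+[\,q\ne w,\ |wq|\le|uw|\,]\in\{0,1,2\},
\]
where $[\cdot]$ is $1$ if the condition holds and $0$ otherwise.

\begin{lemma}\label{lem:pairs}
Buying pairs $f_1,\dots,f_m$ raises $I(q)$ by at most $\sum_i\mathrm{cov}_{f_i}(q)$. For the optimal network, $\sum_{f\in E(G)}\mathrm{cov}_f(q)\le\Delta^2$ for every $q$.
\end{lemma}

\begin{proof}
A node $u$ that newly covers $q$ has as its radius the length of a bought pair $uw$, and $|uq|\le|uw|$. The sum over $E(G)$ counts pairs consisting of a node $u\ne q$ and an edge $uw$ of $G$ with $|uq|\le|uw|\le r^*(u)$. Such a $u$ covers $q$ in $G$, so there are at most $\Delta$ choices for $u$, each with at most $\Delta$ edges.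
\end{proof}

\subsection{Nets for disks}

\begin{lemma}\label{lem:nets}
There is an absolute constant $c_0$ such that for every finite $X\subset\mathbb R^2$ with rational coordinates and every $\sigma\ge1$ one can compute, deterministically in polynomial time, a subset of $X$ of size at most $2c_0|X|/\sigma$ that meets every closed disk containing at least $\sigma$ points of $X$.
\end{lemma}

\begin{proof}
By a theorem of Matou\v{s}ek, Seidel and Welzl \cite{MSW} there exists such a subset of size at most $c_0|X|/\sigma$. Degenerate positions cause no problem. Call $D\cap X$ the \emph{trace} of a closed disk $D$. Enlarging $D$ slightly, we cut out the same trace with no point of $X$ on the boundary. There are finitely many traces, so all of them remain traces after a sufficiently small perturbation of $X$ into general position, and a subset that works for the perturbed points works for $X$.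

To compute, lift $(x,y)$ to $(x,y,x^2+y^2)\in\mathbb R^3$. A disk becomes a halfspace $x^2+y^2\le2ax+2by+c$, and the condition is linear in $(a,b,c)$. A subset $Y\subset X$ is a trace if and only if some $(a,b,c)$ satisfies the inequality strictly for the points of $Y$ and violates it for the others; this is tested by a linear program that maximizes a slack variable. Distinct traces come from distinct cells of an arrangement of $|X|$ planes in $(a,b,c)$-space, so there are $O(|X|^3)$ of them. We list them by inserting the points one at a time and testing, for each trace on the points inserted so far, its two extensions. Mustafa and Ray \cite{MR} give a polynomial-time approximation scheme for the minimum hitting set problem for given points and halfspaces in $\mathbb R^3$. Applied to the lifted points and to the strict realizations of the traces of size at least $\sigma$, it returns a hitting set of at most twice the minimum size.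
\end{proof}

\subsection{Roots and hubs}

\begin{definition}
Let $F$ be a network and $R\subset P$; the nodes of $R$ are called \emph{roots}. The pair $(F,R)$ is \emph{$k$-linked} if every nonempty $A\subset P\setminus R$ has $|N_F(A)|\ge k$.
\end{definition}

By Lemma~\ref{lem:menger} this says that every non-root has a fan of $k$ paths in $F$ to $R$. Nothing is required of the roots. The next lemma connects them, at a price that depends only on their number.

\begin{lemma}[Hubs]\label{lem:hubs}
If $(F,R)$ is $k$-linked and $|R|=m\ge k$, one can compute in polynomial time a $k$-connected network with interference at most $I(F)+C\sqrt{km}$.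
\end{lemma}

\begin{proof}
A few roots, the hubs, will get the largest radius, and every other root will reach its $k$ nearest hubs. By Lemma~\ref{lem:cones} this is cheap if every disk that is rich in roots contains $k$ hubs. A single net guarantees one hub, so we take $k$ disjoint nets.

Let $s=\lceil\sqrt{km}\rceil$, so that $k\le s\le2\sqrt{km}$. If $m\le2s$, put $H=R$. Otherwise put $X_1=R$ and, for $i=1,\dots,k$, let $H_i\subset X_i$ be given by Lemma~\ref{lem:nets} for $X_i$ and $\sigma=s$, and put $X_{i+1}=X_i\setminus H_i$. Let $H=H_1\cup\dots\cup H_k$; then $|H|\le2c_0km/s\le2c_0\sqrt{km}$. Every closed disk $D$ with $|D\cap R|\ge2s$ has $|D\cap H|\ge k$. Otherwise $|D\cap X_i|\ge2s-(k-1)>s$ for all $i$, so the $k$ disjoint sets $H_i$ all meet $D$, a contradiction. Applying this to a disk that contains $R$ gives $|H|\ge k$. So $k\le|H|\le C\sqrt{km}$ in both cases.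

Give the nodes of $H$ the radius $\mathrm{diam}(P)$. Give $v\in R\setminus H$ the radius $\max(r_F(v),h_v)$, where $r_F$ are the radii of $F$ and $h_v$ is the distance from $v$ to its $k$-th nearest hub. All other nodes keep their radii. The new network contains $F$. The open disk of radius $h_v$ around $v$ contains fewer than $k$ hubs, and a slightly smaller closed disk contains the same nodes, so it contains fewer than $2s$ roots. By Lemma~\ref{lem:cones} the radii $h_v$ cover each node at most $12s$ times, and the interference is at most $I(F)+|H|+12s$.

Remove a set $S$ of $k-1$ nodes. The remaining hubs form a nonempty clique. Every remaining $v\in R\setminus H$ is adjacent to at least $k$ hubs, hence to a remaining one. So all remaining roots lie in one component. Any other component $A$ would avoid $R$ and have $N_F(A)\subset S$, contrary to $k$-linkedness.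
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:worst}]
Apply Lemma~\ref{lem:hubs} with all radii of $F$ equal to zero and $R=P$. This pair is vacuously $k$-linked and $I(F)=0$. The second statement follows from the lower bound quoted in the introduction.
\end{proof}

\subsection{The target}

Theorem~\ref{thm:worst} settles the case $\Delta\ge\Lambda$. For $\Delta<\Lambda$ the hub lemma tells us what to look for.

\begin{corollary}\label{cor:target}
Let $\Delta=\mathrm{OPT}_k(P)$ and $L=\Lambda/\Delta$. From a $k$-linked pair $(F,R)$ with $Z\subset R$ and
\begin{equation}\label{eq:target}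
I(F)\le C\Lambda\Delta,\qquad|R|\le k+Cn/L^2
\end{equation}
one can compute in polynomial time a $k$-connected network with interference at most $C\Lambda\Delta$.
\end{corollary}

\begin{proof}
We have $\sqrt{k|R|}\le k+C\sqrt{kn}/L$, where $\sqrt{kn}/L=\Lambda^2/L=\Lambda\Delta$ and $k\le\Delta\le\Lambda\Delta$.
\end{proof}

We start from $F_0$ with $K=\lceil\Lambda\Delta\rceil$, the largest order of magnitude that \eqref{eq:F0} and \eqref{eq:target} permit, and from the roots $Z$, which are there because a $k$-linked pair needs at least $k$ roots. By Lemma~\ref{lem:loud} there are then at most $n/\Lambda$ loud nodes and at most $n/L$ long edges of $G$. The allowance for new roots is $n/L^2$. It is always below the second bound, and it exceeds the first exactly when $L^2<\Lambda$. So when $L$ is small we can afford to turn nodes that play the role of $Q$ into roots, even with a considerable loss. When $L$ is large we cannot, but then the interference allowance $\Lambda\Delta=L\Delta^2$ leaves room $L$ above the price $\Delta^2$ of Lemma~\ref{lem:pairs}.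

\section{The case $k=1$}\label{sec:k1}

Let $k=1$, so $\Lambda=n^{1/4}$, and let $\Delta=\mathrm{OPT}_1(P)$ and $K=\lceil\Lambda\Delta\rceil$. If $K\ge n$, the complete network has interference $n-1<\Lambda\Delta$, so let $K<n$. We prove the bound $C\Lambda\Delta$ with randomized rounding, to show both mechanisms in their simplest form. A nonempty set $A$ has $N_F(A)=\emptyset$ exactly when it is a union of components of $F$. So $(F,R)$ is $1$-linked if and only if every component of $F$ contains a root.

The first attempt is one root in each component of $F_0$. The long edges of $G$ connect these components, so there are at most $1+n\Delta^2/K\le1+n/L$ of them. For $\Delta<\Lambda$ this bound exceeds the allowance $n/L^2$ by the factor $L$. Some radii have to be raised.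

\medskip
\noindent\emph{Buying centers.} Consider pairs $(w,d)$ of a node $w$ and a distance $d>\rho_w$ from $w$ to another node. To buy $(w,d)$ is to raise $r(w)$ to $d$ and to make $w$ a root. Say that $(w,d)$ \emph{serves} a component $A$ of $F_0$ if $w\in A$ or some $u\in A$ has $|uw|\le\min(\rho_u,d)$; after the purchase $A$ contains the root $w$ or is adjacent to it. The pairs $(w,r^*(w))$, $w\in Q$, serve every component $A$ that avoids $Z$. Indeed, let $uw$ be an edge of $G$ with $u\in A$, $w\notin A$. It is long, so $u\in Q$, or else $w\in Q$ and $|uw|\le r^*(u)\le\rho_u$. Hence the following linear program is feasible: weights $y_{w,d}\ge0$ of total at most $n\Delta/K$, such that the pairs with $w\ne q$, $|wq|\le d$ weigh at most $\Delta$ for each $q$, and the pairs serving $A$ weigh at least $1$ for each component $A$ avoiding $Z$. Buy each $(w,d)$ independently with probability $\min(1,2y_{w,d}\ln n)$. A given component stays unserved with probability at most $e^{-2\ln n}=n^{-2}$. By Markov's inequality at most $8(n\Delta/K)\ln n$ pairs are bought with probability at least $3/4$. By Lemma~\ref{lem:chernoff} a given $q$ is covered by $12\Delta\ln n$ or more bought pairs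 with probability at most $2^{-12\ln n}\le n^{-8}$. So with probability more than $1/3$ we obtain a $1$-linked pair with $I(F)\le6K+12\Delta\ln n$ and $|R|\le1+8n^{3/4}\ln n$, and hubs give interference $C\Lambda\Delta+Cn^{3/8}\sqrt{\ln n}$. This is at most $C\Lambda\Delta$ if $\Delta\ge n^{1/6}$, since $3/8<1/4+1/6$.

\medskip
\noindent\emph{Buying pairs.} For small $\Delta$ take weights $x_f\ge0$ on all pairs of nodes, with $\sum_fx_f\mathrm{cov}_f(q)\le\Delta^2$ for each $q$, and such that the capacities $x$ admit a unit flow between any two nodes. The indicator vector of $E(G)$ is feasible by Lemma~\ref{lem:pairs}, and by the outflow bound the pairs leaving any set $\emptyset\ne A\ne P$ weigh at least $1$. Start with all radii zero. In a round, each component $A$ independently buys one pair leaving it, chosen with probability proportional to $x_f$, hence at most $x_f$. Every component merges with another one, so their number at least halves, and after at most $1+\log_2n$ rounds the network is connected. In one round each pair is available to at most two components, so the variables $\frac12\mathrm{cov}_f(q)$ of the chosen pairs have total mean at most $\Delta^2$. By Lemma~\ref{lem:chernoff}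 their sum reaches $6(\Delta^2+\ln n)$ with probability at most $2^{-6\ln n}\le n^{-4}$. So with probability at least $1-n^{-2}$ the final interference is at most $12(\Delta^2+\ln n)(1+\log_2n)$, which is at most $C\Lambda\Delta$ if $\Delta<n^{1/6}$.

\medskip
Both arguments use that the sets to be repaired are generated by disjoint, explicit pieces, the components, and that one purchase repairs a piece for good. For $k\ge2$ neither holds.

\section{Tight sets and cores}\label{sec:tight}

Fix a network $F$ and $R\supset Z$. Put
\[
\ell=\ell(F,R)=\min\{|N_F(A)|:\emptyset\ne A\subset P\setminus R\},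
\]
with $\ell=\infty$ if $R=P$. The pair is $k$-linked if and only if $\ell\ge k$. If $\ell<k$, we say that $(F,R)$ is at \emph{level} $j=k-\ell\in\{1,\dots,k\}$. A set $A$ is \emph{tight} if $\emptyset\ne A\subset P\setminus R$ and $|N_F(A)|=\ell$, and a \emph{core} is an inclusion-minimal tight set. Every tight set contains a core. For $k=1$ and $\ell=0$ the cores are the components without a root.

\begin{lemma}\label{lem:tight}
\begin{enumerate}
\item[(a)] If $A,B$ are tight and $A\cap B\ne\emptyset$, then $A\cap B$ and $A\cup B$ are tight and $(A\cap B)^+=A^+\cap B^+$.
\item[(b)] A core that meets a tight set is contained in it. In particular cores are pairwise disjoint.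
\item[(c)] Let $(F',R')$ arise from $(F,R)$ by raising radii and adding roots. Then $\ell(F',R')\ge\ell(F,R)$, and in case of equality every tight set of $(F',R')$ is a tight set of $(F,R)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Both terms on the left of \eqref{eq:submod} are at least $\ell$ and the right side is $2\ell$, so equality holds throughout. (b) If a core $A$ meets a tight set $B$, then $A\cap B$ is a tight subset of $A$, so $A\cap B=A$. (c) A nonempty $B\subset P\setminus R'$ lies in $P\setminus R$ and has $|N_{F'}(B)|\ge|N_F(B)|\ge\ell(F,R)$.
\end{proof}

\begin{example}\label{ex:path}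
Let $v_i=(i,0)$ for $1\le i\le m$, $m\ge4$, with all radii $1$, so that $F$ is a path. Let $k=2$ and $R=\{v_{m-1},v_m\}$. A nonempty $A\subset P\setminus R$ has the successor of its last node as a neighbor, and it has a further neighbor unless it is an initial segment. So $\ell=1$, the tight sets are $B_i=\{v_1,\dots,v_i\}$ for $1\le i\le m-2$, and $B_1$ is the only core. Buying the pair $v_1v_3$ gives $B_1$ a second neighbor, but $B_2$ keeps the single neighbor $v_3$ and becomes the new core: repairing a core may only move the problem by one node. All $B_i$ are repaired at once by the single pair $v_1v_m$, and also by the $m-2$ pairs $v_1v_3,v_2v_4,\dots,v_{m-2}v_m$.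
\end{example}

There may be exponentially many tight sets, but they are accessible through a closure operation. For $\emptyset\ne Y\subset P\setminus R$ let $\mu(Y)=\min\{|N_F(A)|:Y\subset A\subset P\setminus R\}$, and let $\langle Y\rangle$ be the smallest minimizer, which exists by \eqref{eq:submod}. If some tight set contains $Y$, then $\mu(Y)=\ell$ and $\langle Y\rangle$ is the smallest tight set containing $Y$.

\begin{lemma}\label{lem:closure}
The value $\mu(Y)$, the set $\langle Y\rangle$, the number $\ell$ and the cores are computable in polynomial time.
\end{lemma}

\begin{proof}
Take nodes $\mathsf s,\mathsf t$, $x^-$ for $x\in P$ and $x^+$ for $x\in P\setminus R$. Take arcs $\mathsf s\to y^+$ for $y\in Y$ and $x^+\to y^-$ for $xy\in F$, $x\notin R$, of infinite capacity, and arcs $x^-\to x^+$ for $x\notin R$ and $x^-\to\mathsf t$ for $x\in R$, of capacity $1$. Let $X$ be a cut of finite capacity and $A=\{x:x^+\in X\}$. Then $Y\subset A\subset P\setminus R$, and $y^-\in X$ for each $y\in N_F(A)$, while the unit arc out of $y^-$ leaves $X$. So the capacity is at least $|N_F(A)|$. Conversely, for $Y\subset A\subset P\setminus R$ the cut $X_A=\{\mathsf s\}\cup\{x^+:x\in A\}\cup\{y^-:y\in A^+\}$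 is left only by the unit arcs out of $y^-$, $y\in N_F(A)$, and has capacity $|N_F(A)|$. Hence the minimum capacity is $\mu(Y)$. The smallest minimum cut yields a minimizer and is contained in $X_A$ for every minimizer $A$, so it yields $\langle Y\rangle$. Finally $\ell=\min_u\mu(\{u\})$, and a core equals $\langle\{u\}\rangle$ for each of its nodes $u$, so the cores are the inclusion-minimal sets among the $\langle\{u\}\rangle$ with $\mu(\{u\})=\ell$.
\end{proof}

\section{Large optimum: buying centers}\label{sec:centers}

In this section $\Delta\ge1$, $1\le K\le n-1$ are integers. Until Section~\ref{sec:paramA} only the feasibility of the linear program below is used, not the equality $\Delta=\mathrm{OPT}_k(P)$.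

\subsection{The linear program $\mathrm{LP}_A$}

As for $k=1$, the variable $y_{w,d}\ge0$ expresses that $w$ is loud with radius $d$; there is one for each $w\in P$ and each $d\in\{|wu|:u\ne w\}$ with $d>\rho_w$. Put
\[
z_w=\sum_dy_{w,d},\qquad Y_w(t)=\sum_{d\ge t}y_{w,d},\qquad Y_w(\infty)=0 .
\]
So $z_w$ is the extent to which $w$ is loud and $Y_w(t)$ the extent to which it is loud and reaches distance $t$. The covering constraint for components is replaced by flows, which encode one constraint for every set $A$. The constraints are:
\begin{enumerate}
\item[(i)] $z_w\le1$ for all $w$; $\ \sum_wz_w\le n\Delta/K$; $\ \sum_{w\ne q}Y_w(|wq|)\le\Delta$ for all $q$.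
\item[(ii)] For each $v\notin Z$ there is a flow $\varphi^v$ of value $k(1-z_v)$ out of $v$, in the digraph on $P$ and the nodes $(w,d)$ with arcs $u\to w$ for $uw\in F_0$, $u\notin Z$, $w\ne v$, and arcs $u\to(w,d)$ for $u\notin Z$, $u\ne w\ne v$, $|uw|\le\min(\rho_u,d)$. It is conserved on $P\setminus(Z\cup\{v\})$. The node $(w,d)$ absorbs at most $y_{w,d}$, and nodes of $Z$ absorb freely. For each $w\ne v$, the total inflow into $w$ and all nodes $(w,d)$ is at most $1-z_v$.
\end{enumerate}
The factor $1-z_v$ exempts loud nodes, whose edges in $G$ need not be arcs of the digraph. The joint bound on the inflow reflects that $w$ counts only once as a neighbor, whatever its radius.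

\begin{lemma}\label{lem:feasA}
$\mathrm{LP}_A$ is feasible for $\Delta=\mathrm{OPT}_k(P)$.
\end{lemma}

\begin{proof}
Put $y_{w,r^*(w)}=1$ for $w\in Q$ and all other variables $0$. Then (i) holds by Lemma~\ref{lem:loud} and $I(G)\le\Delta$. For $v\in Q$ take the zero flow. For $v\notin Q\cup Z$ take a fan of $k$ paths in $G$ from $v$ to $Q\cup Z$ with interiors outside $Q\cup Z$ (Lemma~\ref{lem:basic}(c)), and send one unit along each path. Edges between nodes outside $Q$ lie in $F_0$. A last edge $uw$ with $w\in Q$ has $u\notin Q$, so $|uw|\le\min(\rho_u,r^*(w))$, and we route it into the node $(w,r^*(w))$. The paths share only $v$, so the inflow bounds hold.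
\end{proof}

For $A\subset P$ and $w\notin A$ let $d_A(w)=\min\{|uw|:u\in A,\ |uw|\le\rho_u\}$, and $d_A(w)=\infty$ if there is no such $u$. This is the radius that $w$ needs to become adjacent to $A$ when the nodes of $A$ have radii $\rho_u$.

\begin{lemma}[Cut inequality]\label{lem:cutA}
Let $y$ be feasible, $v\in A\subset P\setminus Z$, and $W\supset N_{F_0}(A)$ with $W\cap A=\emptyset$. Then
\begin{equation}\label{eq:cutA}
\sum_{w\in A\setminus\{v\}}z_w+\sum_{w\notin A\cup W}Y_w(d_A(w))\ \ge\ (k-|W|)(1-z_v).
\end{equation}
\end{lemma}

\begin{proof}
By the outflow bound, the arcs leaving $A$ carry at least $k(1-z_v)$ units of $\varphi^v$. If the head of such an arc is a node of $P\setminus A$, it lies in $N_{F_0}(A)\subset W$. If the head is $(w,d)$, then $w\in W$, or $w\in A\setminus\{v\}$, or $w\notin A\cup W$ and $d\ge d_A(w)$. The arcs into $w$ or $(w,d)$ with $w\in W$ carry at most $|W|(1-z_v)$. The others carry at most the sum of the corresponding $y_{w,d}$, which is the left side.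
\end{proof}

\subsection{Items}

A node may have many variables $y_{w,d}$, each of arbitrary size up to $1$. We replace them by few objects per node, each of weight at most $\frac12$, by cutting the nonincreasing function $Y_w$ at dyadic heights. Fix a feasible $y$. Let $\beta=\lceil\log_2(16n)\rceil$ and $\theta_i=2^{-i}$. For $1\le i\le\beta$ and each $w$ with $z_w\ge\theta_i$ there is an \emph{item} $\xi=(w,i)$, with \emph{center} $w$, \emph{weight} $\theta_\xi=\theta_i\le\frac12$ and \emph{radius}
\[
\rho_{w,i}=\max\{d:Y_w(d)\ge\theta_i\}>\rho_w,
\]
the maximum being over the distances $d$ that have a variable $y_{w,d}$. For an item $(w,i)$,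
\begin{equation}\label{eq:itemradius}
t\le\rho_{w,i}\iff Y_w(t)\ge\theta_i .
\end{equation}
One direction is monotonicity of $Y_w$. For the other, if $Y_w(t)\ge\theta_i$, the smallest $d\ge t$ with a variable has $Y_w(d)=Y_w(t)$, so $\rho_{w,i}\ge d\ge t$. Moreover, for $0\le y\le1$,
\begin{equation}\label{eq:dyadic}
y-2^{-\beta}\le\sum_{1\le i\le\beta,\ \theta_i\le y}\theta_i\le2y .
\end{equation}
Indeed, if $y<2^{-\beta}$ the sum is empty. Otherwise, with $i_0\ge1$ least such that $2^{-i_0}\le y$, the sum is $2^{1-i_0}-2^{-\beta}$ and $y\le2^{1-i_0}\le2y$. An item $(w,i)$ \emph{covers} $q$ if $q\ne w$ and $|wq|\le\rho_{w,i}$. By \eqref{eq:itemradius}, \eqref{eq:dyadic} and (i),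
\begin{equation}\label{eq:itemweights}
\sum_{\xi}\theta_\xi\le2n\Delta/K,\qquad\sum_{\xi\text{ covers }q}\theta_\xi\le2\Delta\quad\text{for each }q .
\end{equation}

We start with $F=F_0$ and $R=Z\cup\{w:z_w\ge\frac12\}$, so that $|R|\le k+2n\Delta/K$ and every non-root $v$ has $1-z_v>\frac12$. \emph{Buying} the item $(w,i)$ means raising $r(w)$ to at least $\rho_{w,i}$ and adding $w$ to $R$. The item $(w,i)$ is \emph{exposed} by a set $A\subset P$ if $w\in A$ or some $u\in A\setminus\{w\}$ has $|uw|\le\min(\rho_u,\rho_{w,i})$. This relation does not depend on the current pair $(F,R)$. At any time,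
\begin{equation}\label{eq:bought}
\text{if $(w,i)$ is bought and exposed by $A\subset P\setminus R$, then $w\in N_F(A)$,}
\end{equation}
because $w\in R$ excludes $w\in A$, and then $uw$ is an edge of $F$. The next lemma holds at any time, after any purchases of items and additions of roots.

\begin{lemma}\label{lem:exposed}
Let $\emptyset\ne A\subset P\setminus R$ and $|N_F(A)|<k$. The unbought items $(w,i)$ exposed by $A$ with $w\notin N_F(A)$ have total weight at least $\frac12(k-|N_F(A)|)-\frac1{16}$.
\end{lemma}

\begin{proof}
Pick $v\in A$ and apply \eqref{eq:cutA} with $W=N_F(A)\supset N_{F_0}(A)$; the right side is at least $\frac12(k-|N_F(A)|)$. For $w\in A$ all items with center $w$ are exposed, and they weigh at least $z_w-2^{-\beta}$ by \eqref{eq:dyadic}. For $w\notin A^+$ the exposed items are those with $d_A(w)\le\rho_{w,i}$, and they weigh at least $Y_w(d_A(w))-2^{-\beta}$ by \eqref{eq:itemradius} and \eqref{eq:dyadic}. All these items are unbought by \eqref{eq:bought}. The total loss is at most $n2^{-\beta}\le\frac1{16}$.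
\end{proof}

\subsection{Selecting items}

The following lemma is the deterministic form of the sampling in Section~\ref{sec:k1}. It meets up to $n$ demands at once and loses a factor $O(\ln n)$ against both bounds in \eqref{eq:itemweights}. Let $\mathcal E$ be the set of currently unbought items.

\begin{lemma}[Selection]\label{lem:select}
Let $1\le\kappa\le n$ and let $h_1,\dots,h_p$, $p\le n$, be monotone functions from the subsets of $\mathcal E$ to $\{0,1,\dots,\kappa\}$, computable in polynomial time, such that for all $a$ and all $\mathcal S\subset\mathcal E$
\begin{equation}\label{eq:selecthyp}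
\sum_{\xi\in\mathcal E}\theta_\xi\big(h_a(\mathcal S\cup\{\xi\})-h_a(\mathcal S)\big)\ge\tfrac14\big(\kappa-h_a(\mathcal S)\big).
\end{equation}
Then one finds in polynomial time a set $\mathcal S\subset\mathcal E$ with $h_a(\mathcal S)=\kappa$ for all $a$, with $|\mathcal S|\le C(n\Delta/K)\ln n$, and such that each node is covered by at most $C\Delta\ln n$ items of $\mathcal S$.
\end{lemma}

\begin{proof}
Select items one at a time, repetitions allowed. Let $\mathcal S_t$ be the set selected in the first $t$ steps and $D_t=\sum_a(\kappa-h_a(\mathcal S_t))$ the remaining demand. If $D_0=0$, take $\mathcal S=\emptyset$. Otherwise some $h_a(\emptyset)<\kappa$; each difference in \eqref{eq:selecthyp} at $\mathcal S=\emptyset$ is at most $\kappa-h_a(\emptyset)$, so $\Theta:=\sum_{\xi\in\mathcal E}\theta_\xi\ge\frac14$. Also $\Theta\le2n\Delta/K$. Let $\mathrm{cong}_q(t)$ be the number of the first $t$ selections that cover $q$, and $\Psi_t=\sum_qe^{\mathrm{cong}_q(t)}$. If the next item is $\xi$ with probability $\theta_\xi/\Theta$, then by \eqref{eq:selecthyp} and \eqref{eq:itemweights}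
\[
\mathbb ED_{t+1}\le\Big(1-\frac1{4\Theta}\Big)D_t\le e^{-1/(4\Theta)}D_t,\qquad
\mathbb E\Psi_{t+1}\le\Big(1+(e-1)\frac{2\Delta}\Theta\Big)\Psi_t\le e^{4\Delta/\Theta}\Psi_t .
\]
So some item does not increase the potential
\[
\Phi_t=\frac{D_t\,e^{t/(4\Theta)}}{n\kappa}+\frac{\Psi_t\,e^{-4\Delta t/\Theta}}n,
\]
and $\Phi_0\le2$. Perform $T$ steps, where $T$ is an integer with $4\Theta\ln(6n\kappa)\le T\le4\Theta\ln(6n\kappa)+2$. Since $2\le8\Theta$ and $n\ge3$, we have $T\le C\Theta\ln n$. By Lemma~\ref{lem:potential} we can keep $\Phi_t\le2e<6$. The first term gives $D_T<6n\kappa\,e^{-T/(4\Theta)}\le1$, so the integer $D_T$ is $0$. The second gives $\mathrm{cong}_q(T)\le\ln(6n)+4\Delta T/\Theta\le C\Delta\ln n$. Finally $|\mathcal S_T|\le T\le C(n\Delta/K)\ln n$.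
\end{proof}

\subsection{Phase 1: reducing the level quickly}

We would like to buy, in one application of Lemma~\ref{lem:select}, enough items to give every non-root a fan of $k$ paths to roots. We ask for slightly less: a fan of $k$ paths to roots and \emph{items}, in a digraph where items are vertices. The loss is that up to $\beta$ items share a center, so $k$ items need not produce $k$ neighbors. Repetition makes up for this.

An \emph{iteration} of Phase~1 is as follows. Let $D$ be the digraph on $P\cup\mathcal E$ with arcs $u\to u'$ for $uu'\in F$, $u\notin R$, and arcs $u\to\xi$ for $u\notin R$ and $\xi\in\mathcal E$ exposed by $\{u\}$. Elements of $R\cup\mathcal E$ have no outgoing arcs. For $A\subset P\setminus R$, the out-neighbors of $A$ outside $A$ are the nodes of $N_F(A)$ and the unbought items exposed by $A$. For $v\in P\setminus R$ and $\mathcal S\subset\mathcal E$ let $g_v(\mathcal S)$ be the maximum size of a fan in $D$ from $v$ to $R\cup\mathcal S$, which is a maximum flow with unit node capacities, and let $h_v(\mathcal S)=\min(k,g_v(\mathcal S))$. Apply Lemma~\ref{lem:select} to the monotone functions $h_v$ with $\kappa=k$, and buy all items of the resulting set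 $\mathcal S$.

\begin{lemma}\label{lem:hyp}
The functions $h_v$ satisfy \eqref{eq:selecthyp} with $\kappa=k$.
\end{lemma}

\begin{proof}
Let $h=h_v(\mathcal S)<k$ and $T=R\cup\mathcal S$. By Lemma~\ref{lem:menger}, $h$ is the minimum of $|\partial X|$ over $X\ni v$ avoiding $T$; let $X$ be the smallest minimizer. Every item $\xi\in X$ increases $h_v$: a set $X'\ni v$ avoiding $T\cup\{\xi\}$ does not contain $X$, so it is not a minimizer and $|\partial X'|\ge h+1$, whence $h_v(\mathcal S\cup\{\xi\})\ge h+1$. It remains to show that the items in $X$ weigh at least $\frac14(k-h)$. Put $A=X\cap P\subset P\setminus R$. Only the nodes of $A$ have outgoing arcs in $X$, so $\partial X\cap P=N_F(A)$ and $h=|N_F(A)|+|\partial X\cap\mathcal E|$. Every unbought item exposed by $A$ lies in $X$ or in $\partial X$. By Lemma~\ref{lem:exposed} and $\theta_\xi\le\frac12$,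
\[
\sum_{\xi\in X\cap\mathcal E}\theta_\xi\ge\tfrac12(k-|N_F(A)|)-\tfrac1{16}-\tfrac12|\partial X\cap\mathcal E|=\tfrac12(k-h)-\tfrac1{16}\ge\tfrac14(k-h).
\qedhere
\]
\end{proof}

The bound $\theta_\xi\le\frac12$ matches the factor $\frac12$ in Lemma~\ref{lem:exposed}; with heavier items the weight in $\partial X$ could use up all the exposed weight.

\begin{lemma}[Phase 1]\label{lem:phase1}
Let $M_1\ge1$. After $M_1$ iterations, or fewer if $R=P$ is reached,
\[
I(F)\le6K+CM_1\Delta\ln n,\qquad|R|\le k+CM_1\frac{n\Delta}K\ln n,
\]
and every nonempty $A\subset P\setminus R$ has $k-|N_F(A)|<\beta k/M_1$.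
\end{lemma}

\begin{proof}
A node is covered through a radius $\rho_w$ or through a bought item, so the first two bounds follow from \eqref{eq:F0} and Lemma~\ref{lem:select}. Let $(F,R)$ be the final pair and $\emptyset\ne A\subset P\setminus R$ with $j=k-|N_F(A)|\ge1$. Then $R\ne P$, so all $M_1$ iterations took place. Consider one of them, starting from $(F',R')$ and buying $\mathcal S$, and pick $v\in A$. There is a fan of $k$ paths in $D$ from $v$ to $R'\cup\mathcal S$. Each path ends outside $A$, and its first vertex outside $A$ is a node of $N_{F'}(A)$ or an item exposed by $A$. In the second case the item has no outgoing arc, so it is the end of the path and lies in $\mathcal S$. These $k$ vertices are distinct, so at least $k-|N_{F'}(A)|\ge j$ items of $\mathcal S$ are exposed by $A$. Items bought in different iterations are different, so at least $M_1j$ bought items are exposed by $A$. By \eqref{eq:bought} their centers lie in $N_F(A)$, and each center has at most $\beta$ items. Hence $M_1j\le\beta(k-1)<\beta k$.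
\end{proof}

With $M_1=\beta k$ the pair is already $k$-linked, at interference $6K+Ck\Delta\ln^2n$. This is used in Section~\ref{sec:random}, but it is too much for \eqref{eq:target} when $k$ is close to $\Lambda$. We stop earlier, at a low level, and remove the remaining levels one at a time.

\subsection{Phase 2: one level at a time}

Let $M_2\ge1$ be an integer. As long as $\ell<k$, process the current level $j=k-\ell$ as follows. Perform \emph{rounds}, at most $M_2$ of them, while $\ell$ stays the same. In a round, call an item $(w,i)$ \emph{good} for a core $A$ if it is unbought, exposed by $A$, and $w\notin N_F(A)$. Let $h_A(\mathcal S)$ be $1$ if $\mathcal S$ contains an item that is good for $A$, and $0$ otherwise. There are at most $n$ cores, and \eqref{eq:selecthyp} holds with $\kappa=1$, because by Lemma~\ref{lem:exposed} the good items of $A$ weigh at least $\frac j2-\frac1{16}\ge\frac14$. Buy the set given by Lemma~\ref{lem:select}. If $\ell$ is unchanged after $M_2$ rounds, add one node of each core to $R$.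

\begin{lemma}[Phase 2]\label{lem:phase2}
If Phase~2 starts at level $j_0$, it ends with a $k$-linked pair. It adds at most $Cj_0M_2\Delta\ln n$ to the interference and at most $Cj_0M_2\frac{n\Delta}K\ln n+j_0n/M_2$ roots.
\end{lemma}

\begin{proof}
Consider a round after which $\ell$ is unchanged. Each old core $A$ had a good item $(w,i)$ bought. If $w\in A$, then $A$ now meets $R$; otherwise $w\notin A^+$ and $A$ has gained the neighbor $w$. In both cases $A$ is no longer tight. A set that is tight after the round was tight before (Lemma~\ref{lem:tight}(c)), so it contains an old core, and it contains it properly. Hence the minimum size of a tight set grows by at least $1$ in each round; Example~\ref{ex:path} shows how repairing a core can leave a tight set with just one more node. If $\ell$ is unchanged after $M_2$ rounds, all cores have more than $M_2$ nodes, and being disjoint they number at most $n/M_2$. Once each of them contains a root, so does every tight set, and $\ell$ increases by Lemma~\ref{lem:tight}(c). So at most $j_0$ levels are processed, each with at most $M_2$ applications of Lemma~\ref{lem:select}.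
\end{proof}

\subsection{Choice of parameters}\label{sec:paramA}

\begin{proposition}\label{prop:A}
Let $1\le\Delta\le n-1$ be an integer with $K=\lceil\Lambda\Delta\rceil<n$ for which $\mathrm{LP}_A$ is feasible. Phases~1 and~2 with $M_1=\lceil\Lambda n^{-0.03}\rceil$ and $M_2=\lceil n^{0.06}\rceil$ produce in polynomial time a $k$-linked pair $(F,R)$ with $Z\subset R$. If $\Delta=\mathrm{OPT}_k(P)$ and $\Lambda n^{-0.01}\le\Delta<\Lambda$, then \eqref{eq:target} holds.
\end{proposition}

\begin{proof}
The first claim is contained in Lemmas~\ref{lem:phase1} and~\ref{lem:phase2}, since $M_1,M_2\le n$ and there are at most $k$ levels. For the second, note $\Lambda\ge n^{1/4}$, $K\le2\Lambda\Delta$, $n\Delta/K\le n/\Lambda\le n^{3/4}$ and $\beta\le C\ln n$. Phase~2 starts, if at all, at a level $j_0<\beta k/M_1\le\beta n^{0.03}$, because $k\le\Delta<\Lambda$. So $j_0M_2\le Cn^{0.09}\ln n$, and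
\[
I(F)\le6K+C\Delta(\Lambda n^{-0.03}+1)\ln n+C\Delta\,n^{0.09}\ln^2n\le C\Lambda\Delta .
\]
For the roots, $M_1n/\Lambda\le n^{0.97}+n^{3/4}$, $\ j_0M_2n^{3/4}\le Cn^{0.84}\ln n$ and $j_0n/M_2\le Cn^{0.97}\ln n$, so
\[
|R|\le k+C\big(n^{0.97}\ln n+n^{3/4}\ln n+n^{0.84}\ln^2n+n^{0.97}\ln n\big)\le k+Cn^{0.98}.
\]
The lower bound on $\Delta$ is used only now: it gives $L\le n^{0.01}$, so $n^{0.98}\le n/L^2$.
\end{proof}

\section{Small optimum: buying pairs}\label{sec:pairs}

Let $\Delta\ge1$ be an integer with $K=\lceil\Lambda\Delta\rceil<n$, and $L=\Lambda/\Delta$. Roots are now scarce, so we imitate the merging of components from Section~\ref{sec:k1}: at each level the number of cores should halve in every round.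

\subsection{The linear program $\mathrm{LP}_B$}

The variables are $x_f\in[0,1]$ for the long pairs $f$. The constraints are:
\begin{enumerate}
\item[(i)] $\sum_fx_f\le n\Delta^2/K$, and $\sum_fx_f\,\mathrm{cov}_f(q)\le\Delta^2$ for all $q$.
\item[(ii)] For each $v\notin Z$ there is a flow of value $k$ from $v$ to $Z$ along edges of $F_0$ and long pairs, conserved on $P\setminus(Z\cup\{v\})$, with no inflow into $v$, no outflow from $Z$, inflow at most $1$ at each node other than $v$, and flow at most $x_f$ in each direction of a long pair $f$.
\end{enumerate}
For $\Delta=\mathrm{OPT}_k(P)$ the program is feasible: put $x_f=1$ for the long pairs that are edges of $G$ and $x_f=0$ otherwise. Then (i) follows from Lemmas~\ref{lem:loud} and~\ref{lem:pairs}, and (ii) from Lemma~\ref{lem:basic}(c) with $T=Z$.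

Fix a feasible $x$; by (i), $\sum_fx_f\le n/L$. For disjoint $A,B$ let $x(A,B)$ be the sum of $x_{uw}$ over long pairs with $u\in A$, $w\in B$. For $\emptyset\ne A\subset P\setminus Z$ and $W\supset N_{F_0}(A)$ with $W\cap A=\emptyset$,
\begin{equation}\label{eq:cutB}
x\big(A,P\setminus(A\cup W)\big)\ge k-|W| .
\end{equation}
To see this, take the flow of some $v\in A$. The arcs leaving $A$ carry at least $k$ units, those entering $W$ carry at most $|W|$, and the remaining ones are long pairs from $A$ to $P\setminus(A\cup W)$, since all edges of $F_0$ leaving $A$ end in $W$.

We start with $F=F_0$ and $R=Z$ and proceed in rounds while $\ell<k$. In the next two subsections $(F,R)$ is the pair at the start of a round, at level $j=k-\ell$.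

\subsection{The tight sets above one core}

The number of cores halves if every set that is still tight after the round contains two old cores. So the round has to destroy every tight set that contains exactly one core. For a core $A$ let $U(A)$ be the union of all tight sets that contain $A$ and no other core, and let $\mathcal L_A$ be the family of tight subsets of $U(A)$.

\begin{lemma}\label{lem:U}
\begin{enumerate}
\item[(a)] $U(A)$ is tight and contains no core other than $A$. For distinct cores $A,A'$ the sets $U(A),U(A')$ are disjoint.
\item[(b)] $\mathcal L_A$ consists of the tight sets whose only core is $A$. It is closed under $\cap$ and $\cup$.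
\item[(c)] For each $w\in U(A)^+$ there is a smallest set $B[w]\in\mathcal L_A$ with $w\in B[w]^+$.
\item[(d)] $U(A)$ and the sets $B[w]$ are computable in polynomial time.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The sets in the union all contain $A$, so the union is tight by repeated use of Lemma~\ref{lem:tight}(a). A core $A'\ne A$ inside $U(A)$ would meet some member of the union and so be contained in it by Lemma~\ref{lem:tight}(b), which is excluded. If $U(A)\cap U(A')$ is nonempty, it is tight and contains a core, which must equal both $A$ and $A'$.

(b) A tight subset of $U(A)$ contains a core, which by (a) can only be $A$; the converse is the definition of $U(A)$. Members of $\mathcal L_A$ intersect, so Lemma~\ref{lem:tight}(a) gives the closure properties.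

(c) The family of $B\in\mathcal L_A$ with $w\in B^+$ contains $U(A)$ and is closed under intersection, because $(B\cap B')^+=B^+\cap B'^+$.

(d) If $B\in\mathcal L_A$ and $u\in B$, then $\langle A\cup\{u\}\rangle$ is a tight subset of $B$. So $U(A)$ is the union of those sets $\langle A\cup\{u\}\rangle$, $u\in P\setminus R$, that are tight and contain no other core. For $w\in U(A)^+$ let $V_w=U(A)\cap(\{w\}\cup N_F(\{w\}))$. A set $B\in\mathcal L_A$ has $w\in B^+$ if and only if it meets $V_w$. So for $u\in V_w$ the set $\langle A\cup\{u\}\rangle\in\mathcal L_A$ contains $B[w]$, and for $u\in V_w\cap B[w]$, which exists, it is also contained in $B[w]$. Thus $B[w]$ is the smallest of the sets $\langle A\cup\{u\}\rangle$, $u\in V_w$.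
\end{proof}

\subsection{Chains}

Fix a core $A$ and write $U=U(A)$. Buying a pair $uw$ with $u\in A$ repairs the sets $B\in\mathcal L_A$ with $w\notin B^+$. The sets that it may miss are those containing $B[w]$, so $B[w]$ takes over the role of $A$, and we continue until we leave $U^+$.

\begin{definition}
A \emph{chain} for $A$ is a sequence $(u_1,w_1),\dots,(u_m,w_m)$ of distinct ordered long pairs with $u_1\in A$, with $w_i\in U^+$ and $u_{i+1}\in B[w_i]$ for $i<m$, and with $w_m\notin U^+$.
\end{definition}

In Example~\ref{ex:path}, with the path in the role of $F_0$, we have $U=B_{m-2}$, $U^+=P\setminus\{v_m\}$ and $B[v_i]=B_{\max(1,i-1)}$ for $i<m$. Both $(v_1,v_m)$ and $(v_1,v_3),(v_2,v_4),\dots,(v_{m-2},v_m)$ are chains.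

\begin{lemma}\label{lem:chain}
Buying all pairs of a chain for $A$ strictly increases $|N_F(B)|$ for every $B\in\mathcal L_A$.
\end{lemma}

\begin{proof}
Since $w_m\notin U^+\supset B^+$, there is a first index $i$ with $w_i\notin B^+$. If $i=1$, then $u_i\in A\subset B$. If $i>1$, then $w_{i-1}\in B^+$, so $u_i\in B[w_{i-1}]\subset B$. In both cases $w_i$ becomes a new neighbor of $B$.
\end{proof}

\begin{lemma}\label{lem:chainflow}
One can compute in polynomial time a probability distribution on polynomially many chains for $A$, with rational probabilities, under which each ordered long pair $(u,w)$ with $u\in U$ occurs with probability at most $x_{uw}/j$. No other pairs occur.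
\end{lemma}

\begin{proof}
Take nodes $\mathsf s,\mathsf t$, $a_u$ for $u\in U$ and $b_w$ for $w\in P$. Take arcs $a_u\to b_w$ of capacity $x_{uw}/j$ for long pairs $uw$, and arcs of infinite capacity $\mathsf s\to a_u$ for $u\in A$, $\ b_w\to a_u$ for $w\in U^+$, $u\in B[w]$, and $b_w\to\mathsf t$ for $w\notin U^+$. Simple paths from $\mathsf s$ to $\mathsf t$ give chains. We claim that every cut $X$ has capacity at least $1$. Suppose the capacity is finite and let $Y=\{w:b_w\in X\}$. Then $Y\subset U^+$. The set $B^*=A\cup\bigcup_{w\in Y}B[w]$ belongs to $\mathcal L_A$, all $a_u$ with $u\in B^*$ lie in $X$, and $Y\subset B^{*+}$. So every arc $a_u\to b_w$ with $u\in B^*$, $w\notin B^{*+}$ leaves $X$. Since $B^*$ avoids $R\supset Z$, inequality \eqref{eq:cutB} with $W=N_F(B^*)$ shows that the capacity is at least $\frac1jx(B^*,P\setminus B^{*+})\ge\frac1j(k-\ell)=1$. Take a flow of value $1$, decompose it into simple paths and cycles, discard the cycles, and read the path weights as probabilities.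
\end{proof}

The factor $1/j$ makes high levels cheap: summed over all levels, the cost grows like $\sum_{j\le k}1/j\le1+\ln k$ and not like $k$.

\subsection{A round}

The pairs of a chain are bought together. A long chain may therefore add much to the interference of one node in a single random step, and no concentration can be expected. We cap the length at $K$, and we give up on the cores whose chains are typically longer by placing a root in them. Such cores consume much of the total weight $\sum_fx_f$, so they are few.

All cores are treated with respect to the pair $(F,R)$ at the start of the round. For a core $A$ let $\omega_A$ be the expected number of pairs of the random chain of Lemma~\ref{lem:chainflow}, so that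
\begin{equation}\label{eq:omega}
\omega_A\le\frac1j\sum_{u\in U(A)}\ \sum_{w:\ uw\text{ long}}x_{uw}.
\end{equation}
If $\omega_A>K/2$, the core is \emph{heavy}, and we add one of its nodes to $R$. Otherwise it is \emph{light}. By Markov's inequality the chains with at most $K$ pairs then have total probability at least $\frac12$. Condition on them; in the resulting distribution $\mathcal D_A$ each ordered pair $(u,w)$ occurs with probability at most $2x_{uw}/j$. We buy one chain from the support of $\mathcal D_A$, chosen as in the proof of Lemma~\ref{lem:cong}.

\begin{lemma}\label{lem:rounds}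
Each level takes at most $1+\log_2n$ rounds, and the procedure ends with a $k$-linked pair.
\end{lemma}

\begin{proof}
Suppose $\ell$ is unchanged by a round, and let $B$ be tight after it. Then $B$ was tight before. It contains no heavy core, since it avoids the new $R$. If it contained exactly one old core $A$, then $B\in\mathcal L_A$ with $A$ light, and $|N_F(B)|$ would have increased by Lemma~\ref{lem:chain}. So $B$ contains at least two old cores. The new cores are disjoint, so their number is at most half the old number, which starts at no more than $n$. Since $\ell$ never decreases, each level $j\in\{1,\dots,k\}$ occupies at most one block of consecutive rounds.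
\end{proof}

\begin{lemma}\label{lem:heavy}
At most $4n/(LKj)$ heavy cores occur at level $j$. If $k\le\Delta$, then $|R|\le k+4n/L^2$ at the end.
\end{lemma}

\begin{proof}
Let $A$ be heavy in some round at level $j$, and let $B$ be tight in a later round at the same level. Then $B$ was tight in the round of $A$. If $B$ met $U(A)$, then $B\cap U(A)$ would have been tight, so it would contain $A$; but $A$ has since received a root and $B$ avoids the roots. Applied to $B=U(A')$, and together with Lemma~\ref{lem:U}(a), this shows that the sets $U(A)$ of all heavy cores of level $j$ are pairwise disjoint. By \eqref{eq:omega} the sum of their $\omega_A$ is at most $\frac2j\sum_fx_f\le\frac{2n}{Lj}$, and each term exceeds $K/2$. Summing over $j$ gives at most $4n(1+\ln k)/(LK)$ new roots, where $K\ge\Lambda\Delta=L\Delta^2$ and $1+\ln k\le k\le\Delta^2$.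
\end{proof}

\begin{lemma}\label{lem:cong}
The chains can be chosen in polynomial time so that at the end $I(F)\le806K+Cn^{0.005}\Delta^2\ln n$.
\end{lemma}

\begin{proof}
Let $\mathrm{cong}_q$ be the sum of $\mathrm{cov}_f(q)$ over the pairs bought so far, with multiplicity. By \eqref{eq:F0} and Lemma~\ref{lem:pairs}, $I(F)\le6K+\max_q\mathrm{cong}_q$. A chain drawn from $\mathcal D_A$ adds to $\mathrm{cong}_q$ an amount $Y_q\in[0,2K]$. Define $\tau$ by $2K\tau=0.005\ln n$ and put $\chi=(e^{2K\tau}-1)/(2K)$. By convexity $e^{\tau Y}\le1+\chi Y$ on $[0,2K]$, so $\mathbb Ee^{\tau Y_q}\le\exp(\chi\,\mathbb EY_q)$. Let $E_q$ be the sum of the expectations $\mathbb EY_q$ over the choices made so far, and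
\[
\Phi=\sum_q\exp(\tau\,\mathrm{cong}_q-\chi E_q).
\]
A random chain does not increase $\Phi$ in expectation, so some chain in the support does not increase it. Initially $\Phi=n$, and there are at most $kn(1+\log_2n)$ choices, so Lemma~\ref{lem:potential} keeps $\Phi\le en$. Hence $\tau\,\mathrm{cong}_q\le1+\ln n+\chi E_q$.

Within a round the sets $U(A)$ are disjoint, so an ordered pair $(u,w)$ is available to at most one core, and an unordered pair has two orderings. A round at level $j$ thus adds at most $2\cdot\frac2j\sum_fx_f\mathrm{cov}_f(q)\le4\Delta^2/j$ to $E_q$. By Lemma~\ref{lem:rounds}, $E_q\le4\Delta^2(1+\ln k)(1+\log_2n)\le C\Delta^2\ln^2n$ at all times. Now $1/\tau=400K/\ln n$, $\ 1+\ln n\le2\ln n$ and $\chi/\tau\le e^{2K\tau}/(2K\tau)=200\,n^{0.005}/\ln n$, so $\mathrm{cong}_q\le800K+Cn^{0.005}\Delta^2\ln n$.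
\end{proof}

The value of $\tau$ balances two terms. The deviation term $(\ln n)/\tau$ is $O(K)$ only if $K\tau$ is of order $\ln n$, and this multiplies the mean by a small power of $n$. That power has to be absorbed by $L$, which is why the method needs $L>n^{0.01}$.

\begin{proposition}\label{prop:B}
Let $1\le\Delta\le n-1$ be an integer with $K=\lceil\Lambda\Delta\rceil<n$ for which $\mathrm{LP}_B$ is feasible. The procedure of this section produces in polynomial time a $k$-linked pair $(F,R)$ with $Z\subset R$. If $\Delta=\mathrm{OPT}_k(P)$ and $\Delta<\Lambda n^{-0.01}$, then \eqref{eq:target} holds.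
\end{proposition}

\begin{proof}
The first claim is Lemma~\ref{lem:rounds}, whose proof uses only the feasibility of $x$. For the second, Lemma~\ref{lem:heavy} bounds $|R|$. In Lemma~\ref{lem:cong}, $K\le2\Lambda\Delta$ and $n^{0.005}\Delta^2\ln n\le Cn^{0.01}\Delta^2\le CL\Delta^2=C\Lambda\Delta$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

The algorithm builds the following candidates and outputs the one of least interference: the complete network; the network of Theorem~\ref{thm:worst}; and, for every $\Delta\in\{1,\dots,n-1\}$ with $K=\lceil\Lambda\Delta\rceil<n$, the networks obtained by applying Lemma~\ref{lem:hubs} to the pairs of Propositions~\ref{prop:A} and~\ref{prop:B}, whenever the respective linear program is feasible. These pairs are $k$-linked with $|R|\ge|Z|=k$ for every such $\Delta$, so all candidates are $k$-connected. All steps are deterministic and take polynomial time.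

Let $\Delta=\mathrm{OPT}_k(P)$. If $\Delta\ge\Lambda$, Theorem~\ref{thm:worst} gives interference $C\Lambda^2\le C\Lambda\Delta$. If $K\ge n$, the complete network has interference $n-1<\Lambda\Delta$. In the remaining case both programs are feasible, and Corollary~\ref{cor:target} gives $C\Lambda\Delta$, by Proposition~\ref{prop:A} if $\Lambda n^{-0.01}\le\Delta<\Lambda$ and by Proposition~\ref{prop:B} if $\Delta<\Lambda n^{-0.01}$. So the output has interference at most $C\sqrt[4]{kn}\cdot\mathrm{OPT}_k(P)$. It also has interference at most $C\sqrt{kn}=C\sqrt{n/k}\cdot k\le C\sqrt{n/k}\cdot\mathrm{OPT}_k(P)$, by Theorem~\ref{thm:worst} and Lemma~\ref{lem:basic}(b). \qed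

\section{Proof of Theorem~\ref{thm:random}}\label{sec:random}

If factors $k$ and $\ln n$ are tolerated, $K$ can be chosen to balance the $K$-nearest network against the hubs, and edges can be sampled independently. Again we try all $\Delta$, skip infeasible programs, and estimate for $\Delta=\mathrm{OPT}_k(P)$. Two candidates are built for each $\Delta$.

\subsection{Centers and hubs}

Let $\kappa_0=(k^2n\Delta\ln^2n)^{1/3}\ge1$ and let $K$ be an integer with $\kappa_0\le K\le3\kappa_0$. If $K\ge n$, the complete network has interference less than $K$. Otherwise run Phase~1 of Section~\ref{sec:centers} with $M_1=\beta k$. By Lemma~\ref{lem:phase1} every nonempty $A\subset P\setminus R$ has $k-|N_F(A)|<1$, so $(F,R)$ is $k$-linked, with $I(F)\le6K+Ck\Delta\ln^2n$ and $|R|\le k+Ck\ln^2n\cdot n\Delta/K$. Lemma~\ref{lem:hubs} adds at most $C\sqrt{k|R|}\le Ck+C\sqrt{\kappa_0^3/K}\le Ck+CK$. Dividing by $\Delta\geq k$, the ratio is at most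
\begin{equation}\label{eq:ratioa}
C\big((k^2n\ln^2n)^{1/3}\Delta^{-2/3}+k\ln^2n\big).
\end{equation}

\subsection{Sampling pairs}

Solve the linear program with variables $x_f\in[0,1]$ for all pairs $f$ of nodes, the constraints $\sum_fx_f\mathrm{cov}_f(q)\le\Delta^2$ for all $q$, and, for all $s\ne t$, a flow of value $k$ from $s$ to $t$ with inflow at most $1$ at every other node and flow at most $x_f$ in each direction of $f$. The indicator vector of $E(G)$ is feasible, by Lemma~\ref{lem:pairs} and the Menger--Whitney theorem: in a $k$-connected graph with more than $k$ vertices any two vertices are joined by $k$ paths with disjoint interiors. Let $|W|=k-1$ and let $A$ be nonempty and disjoint from $W$ with $A\cup W\ne P$. Take $s\in A$ and $t\notin A\cup W$. At least $k$ units of the flow from $s$ to $t$ leave $A$, and at most $k-1$ of them enter $W$. So the pairs between $A$ and $P\setminus(A\cup W)$ have $x$-weight at least $1$: for every $W$, all cuts of the weighted complete graph on $P\setminus W$ have weight at least $1$.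

Include each pair $f$ independently with probability $\min(1,\gamma x_f)$, where $\gamma$ is a rational number in $[(2k+8)\ln n,(2k+9)\ln n]$, and, starting from radii zero, buy the included pairs. To show that every cut of every $P\setminus W$ is crossed we need that light cuts are few.

\begin{lemma}[Karger]\label{lem:karger}
Let a complete graph on $n'\ge2$ vertices have nonnegative weights on its edges, with minimum cut weight $c>0$. For every integer $a\ge2$, at most $(n')^{a}$ cuts have weight at most $ac/2$.
\end{lemma}

\begin{proof}
If $a\ge n'$, there are fewer than $2^{n'-1}\le(n')^a$ cuts in total. Let $a<n'$. Repeatedly pick an edge between two current vertices with probability proportional to its weight and contract it, until $a$ vertices remain. With $r$ vertices left, each of them defines a cut of the original graph, so the total weight between different vertices is at least $rc/2$. A fixed cut of weight at most $ac/2$ loses an edge in this step with probability at most $a/r$, and so it survives to the end with probability at least $\prod_{r=a+1}^{n'}(1-\frac ar)=\binom{n'}a^{-1}$. At most $2^{a-1}$ cuts survive in any outcome. So the number of such cuts is at most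 $2^{a-1}\binom{n'}a\le(n')^a$, because $2^{a-1}\le a!$.
\end{proof}

Fix $W$; then $n'=n-k+1\ge2$ and $c\ge1$. For an integer $i\ge1$, a cut of weight in $[i,i+1)$ has weight at most $(i+1)c$, so there are at most $n^{2(i+1)}$ such cuts, and each contains no included pair with probability at most $e^{-\gamma i}\le n^{-(2k+8)i}$. The included pairs fail to connect $P\setminus W$ with probability at most $n^2\sum_{i\ge1}n^{-(2k+6)i}\le2n^{-2k-4}$. There are at most $n^{k-1}$ sets $W$, so the network is $k$-connected with probability at least $1-2n^{-k-5}$.

By Lemma~\ref{lem:pairs}, $I(q)\le2X_q$, where $X_q$ is the sum of $\frac12\mathrm{cov}_f(q)$ over the included pairs, a sum of independent variables in $[0,1]$ with mean at most $\gamma\Delta^2/2$. Lemma~\ref{lem:chernoff} gives $\Pr[X_q\ge3\gamma\Delta^2]\le2^{-30\ln n}\le n^{-20}$. So with probability at least $1-n^{-19}$ the interference is at most $6\gamma\Delta^2$, and the ratio is at most $Ck\Delta\ln n$. The algorithm tests $k$-connectivity by maximum flows between nonadjacent nodes and discards the sample if the test fails. Simulating each biased coin by $\lceil4\log_2n\rceil$ fair bits changes its bias by at most $n^{-4}$,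 hence any of the probabilities above by at most $n^{-2}$.

\subsection{Conclusion}

The algorithm outputs the best $k$-connected candidate, with the complete network as a fallback. With probability at least $1-2n^{-6}-n^{-19}-n^{-2}\ge1-1/n$ the sample for $\Delta=\mathrm{OPT}_k(P)$ succeeds. Then, by \eqref{eq:ratioa}, the ratio is at most $C\min(a_1,a_2)+Ck\ln^2n$, where $a_1=k\Delta\ln n$ and $a_2=(k^2n\ln^2n)^{1/3}\Delta^{-2/3}$. In $\min(a_1,a_2)\le a_1^{2/5}a_2^{3/5}$ the powers of $\Delta$ cancel, and the right side equals $k^{4/5}n^{1/5}(\ln n)^{4/5}$. \qed

\begin{thebibliography}{9}

\bibitem{MSW}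
Matou\v{s}ek, Seidel, Welzl, SoCG 1990.

\bibitem{thesis}
\emph{Minimizing the Maximum Interference in $k$-Connected Wireless Networks},
\texttt{https://mspace.lib.umanitoba.ca/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 1993/\allowbreak 31845/\allowbreak Mehrpour\_Sahar\_Thesis.pdf?\allowbreak sequence=4\&isAllowed=y}.

\bibitem{MR}
Mustafa and Ray, Discrete Comput.\ Geom., 2010.

\end{thebibliography}
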